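# Rational approximation of $|x|^\alpha$ along rays of the table of degrees

## 1. Approximating $|x|$ by hand

How well can $|x|$ be approximated on $[-1,1]$, in the sup-norm, by a rational function $p/q$ of small degree?

With constants, the best choice is $\frac12$, with error $\frac12$. With a quadratic numerator and constant denominator, take $x^2+\frac18$. With $y=|x|\in[0,1]$, the error $y-y^2-\frac18$ equals $-\frac18$ at $y=0$, $+\frac18$ at $y=\frac12$, $-\frac18$ at $y=1$, and stays between these values. So the error is $\frac18$.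

Now allow a quadratic denominator too. We look for an even approximant $r(x^2)$ with
$$r(u)=\frac{a+bu}{1+du},\qquad\text{that is, we approximate } y=\sqrt u \text{ on } [0,1] \text{ by } r(y^2).$$
There are three parameters, so let us ask for an error $y-r(y^2)$ that equals $-e,+e,-e,+e$ at four points $0<y_1<y_2<1$ (the two ends being $0$ and $1$), touching the levels $\pm e$ at the interior points. After multiplication by $1+dy^2$ this asks for two identities between cubics:
$$y(1+dy^2)-(a+by^2)+e(1+dy^2)=d\,y\,(y-y_2)^2,$$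
$$y(1+dy^2)-(a+by^2)-e(1+dy^2)=d\,(y-1)(y-y_1)^2 .$$
Their difference is
$$2e(1+dy^2)=d\big[(1+2y_1-2y_2)\,y^2+(y_2^2-y_1^2-2y_1)\,y+y_1^2\big].$$
Write $t=y_1$. Comparing coefficients here, and the coefficient of $y$ in the first identity, gives
$$y_2^2=t(t+2),\qquad d=\frac1{y_2^2},\qquad 2e=dt^2=\frac{t}{t+2},\qquad 2e=1+2t-2y_2 .$$
The last two equations together say $1-\frac{2}{t+2}=1+2t-2\sqrt{t^2+2t}$, that is, $\sqrt{t^2+2t}=t+\frac1{t+2}$. Both sides are positive, so we may square, and after clearing denominators we get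
$$2t(t+1)(t+2)=1 .$$
This has one positive root, $t\approx0.1915$. It gives $y_2\approx0.648$ and $e=\frac{t}{2(t+2)}\approx0.0437$. The remaining coefficients are $a=e$ and $b=d(e+2y_2)$, and both identities then hold. Since $d>0$, they show that $-e\le y-r(y^2)\le e$ on $[0,1]$, with the four alternating extrema that we wanted.

No $\tilde r=(\tilde a+\tilde bu)/(\tilde c+\tilde du)$ does better. If $\tilde r$ had smaller error, then $r-\tilde r$ would alternate in sign at four points of $[0,1]$, so it would have three zeros there. Its numerator has degree at most $2$, so $r=\tilde r$, a contradiction.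

So the errors are $\frac12$, then $\frac18$ with two degrees in the numerator, then about $0.0437$ with two degrees in both places. Note for later that in the last case the error has $3$ zeros in $(0,1)$, one between any two neighboring extrema. What happens for large degrees? In particular, if the numerator may have four times the degree of the denominator, what do the surplus degrees buy?

## 2. Ray sequences and the limit of $-\log E_{mn}/(\pi\sqrt{\alpha n})$

Let $\Pi_n$ be the set of real polynomials of degree at most $n$, let $\mathcal R_{mn}=\{p/q: p\in\Pi_m,\ q\in\Pi_n,\ q\not\equiv0\}$, and for $f$ continuous on an interval $I$ let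
$$E_{mn}(f,I)=\inf_{r\in\mathcal R_{mn}}\|f-r\|_I ,$$
where $\|\cdot\|_I$ is the sup-norm on $I$. Throughout, $\alpha\in\mathbb R_+\setminus2\mathbb N$ is a positive real number that is not an even integer, and $E_{mn}:=E_{mn}(|x|^\alpha,[-1,1])$.

**Definition (ray sequence).** For $c\in(0,\infty)$, a ray sequence $N_c\subseteq\mathbb N^2$ with numerator–denominator ratio $c$ is an infinite sequence of pairs $(m,n)$ with $m+n\to\infty$ and $m/n\to c$.

For instance, $(m,n)=(4j,j)$, $j=1,2,\dots$, is a ray sequence with $c=4$, and $(j,4j)$ is one with $c=\frac14$. Since $0<c<\infty$, both $m$ and $n$ tend to infinity along $N_c$.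

The following is known and will be used as given.

**Theorem 1.** For every ray sequence $N_c$ with $c\in(0,\infty)$ and any constants $\underline c<\min(1,\sqrt c)$, $\bar c>\max(1,\sqrt c)$,
$$e^{-\pi\bar c\sqrt{\alpha n}}\le E_{mn}\le e^{-\pi\underline c\sqrt{\alpha n}}$$
for all $(m,n)\in N_c$ with $m+n$ sufficiently large.

For $c=1$ this determines $\lim\frac{-1}{\pi\sqrt{\alpha n}}\log E_{mn}=1$. For $c=4$ it only says that the limit, if it exists, lies in $[1,2]$. The paper "Sequences in the Walsh Table for $|x|^\alpha$" conjectures that the limit exists for every ray sequence. One side has a simple meaning. With $p=\min(m,n)$ we have $\mathcal R_{pp}\subseteq\mathcal R_{mn}$, so $E_{mn}\le E_{pp}$, and the case $c=1$ gives a rate of at least $\min(1,\sqrt c)$. The issue is whether the $|m-n|$ surplus degrees add anything on the scale $\sqrt n$. They do not.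

**Theorem A.** For every $c\in(0,\infty)$ and every ray sequence $N_c$,
$$\lim_{(m,n)\in N_c}\frac{-1}{\pi\sqrt{\alpha n}}\log E_{mn}=\min(1,\sqrt c).$$
In particular the limit always exists: the conjecture is true.

The surplus is not worthless, only cheaper: it is worth a power of the larger degree.

**Theorem B.** As $\min(m,n)\to\infty$, with no restriction on $m/n$,
$$-\log E_{mn}=\pi\sqrt{\alpha\min(m,n)}+\alpha\log\max(m,n)+o\big(\sqrt{\min(m,n)}+\log\max(m,n)\big).$$

**Corollary C.** Let $\min(m,n)\to\infty$ along a sequence and let $\kappa\in[0,\infty]$. Then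
$$\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}\to1+\frac{\sqrt\alpha}{\pi}\kappa\quad\text{if and only if}\quad\frac{\log\max(m,n)}{\sqrt{\min(m,n)}}\to\kappa .$$

For example, along $(m,n)=(\lfloor e^{\sqrt j}\rfloor,j)$ we have $\kappa=1$, and the normalized limit is $1+\sqrt\alpha/\pi$.

Sections 3–9 prove a lower bound for $E_{mn}$ and, with Theorem 1, Theorem A. Sections 10–12 construct good approximants and prove Theorem B and Corollary C. They also make Theorem A independent of Theorem 1.

## 3. From $|x|^\alpha$ on $[-1,1]$ to $x^\beta$ on $[0,1]$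

Put $\beta=\alpha/2$, a positive number that is not an integer, and
$$M=\lfloor m/2\rfloor,\quad N=\lfloor n/2\rfloor,\quad e_{MN}=E_{MN}(x^\beta,[0,1]),\quad k=\min(M,N),\quad K=\max(M,N).$$

**Lemma 2.** $E_{mn}=e_{MN}$.

*Proof.* If $r\in\mathcal R_{MN}$, then $r(x^2)\in\mathcal R_{mn}$ approximates $|x|^\alpha=(x^2)^\beta$ on $[-1,1]$ as well as $r$ approximates $x^\beta$ on $[0,1]$. So $E_{mn}\le e_{MN}$.

For the converse, recall the classical theorem (Walsh, Achieser) that a best approximant $r^*=p/q\in\mathcal R_{mn}$ exists and is unique; take $p,q$ coprime. Since $|x|^\alpha$ is even, $r^*(-x)$ is also best, so $r^*$ is even. If $r^*\equiv0$, then $0\in\mathcal R_{MN}$ gives $e_{MN}\le E_{mn}$. Otherwise $p(-x)q(x)=p(x)q(-x)$, and coprimality gives $p(-x)=\lambda p(x)$, $q(-x)=\lambda q(x)$ with a constant $\lambda$. Applying this twice, $\lambda^2=1$. If $\lambda=-1$, both polynomials are odd and vanish at $0$, against coprimality. So $\lambda=1$, both are polynomials in $x^2$, and $r^*(\sqrt x)\in\mathcal R_{MN}$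 has error $E_{mn}$ on $[0,1]$. $\square$

In the example of Section 1 this is what lets us look only at even approximants: $E_{22}(|x|,[-1,1])=e_{11}\approx0.0437$ with $\beta=\frac12$, and $E_{23}$ has the same value.

From now on we study $e_{MN}$. The letter $C$ denotes constants depending only on $\beta$, and $C_d$ constants depending only on $\beta$ and $d$; both may change from line to line.

## 4. Green functions of a slit plane and of the complement of an interval

**Definition (Green function).** Let $D\subset\hat{\mathbb C}$ be the complement of a segment or of a closed ray together with $\infty$, and let $w\in D$. The Green function $g_D(\cdot,w)$ is the function that is positive and harmonic in $D\setminus\{w\}$, has the singularity $-\log|z-w|+O(1)$ at $w$ (or $\log|z|+O(1)$ if $w=\infty$), and tends to $0$ at $\partial D$.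

It is symmetric, $g_D(z,w)=g_D(w,z)$, conformally invariant, and increases when $D$ increases. Two cases are needed.

*The slit plane.* Let $\Omega=\mathbb C\setminus(-\infty,0]$. The principal square root maps $\Omega$ onto the right half plane, so its Green function is
$$G(z,\zeta)=\log\left|\frac{\sqrt z+\overline{\sqrt\zeta}}{\sqrt z-\sqrt\zeta}\right| .$$
For example, if $z=e^{-s}$ and $\zeta=e^{-\sigma}$ are positive, then $G(z,\zeta)=\log\coth\frac{|s-\sigma|}4$. On the logarithmic scale it is a bump around $\sigma$ with exponentially decaying tails.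

*The complement of an interval.* For $[-1,1]$ and pole $\infty$ it is $\log|\xi+\sqrt{\xi^2-1}|$, with the branch that makes the modulus at least $1$. Other intervals follow by an affine change of variable.

We also use the minimum principle (a superharmonic function on $D$ whose $\liminf$ at every boundary point in $\hat{\mathbb C}$ is $\ge0$ is itself $\ge0$), the corresponding maximum principle, and the mean value formula
$$\int_{-\pi}^{\pi}\log|be^{i\theta}-w|\,d\theta=2\pi\log\max(b,|w|)\qquad(b>0,\ w\in\mathbb C).\tag{1}$$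

The next lemma collects the integrals of $G$ that we need. It measures how strongly a point $\zeta$ is felt at another scale: the influence decays like the square root of the ratio of the scales.

**Lemma 3.** Let $\zeta\in\Omega$. For $b>0$,
$$\int_{-\pi}^\pi G(be^{i\theta},\zeta)\,d\theta\le\pi^2q,\qquad q=\min\big((b/|\zeta|)^{1/2},(|\zeta|/b)^{1/2}\big).\tag{2}$$
Moreover
$$\int_{-\infty}^\infty G(e^{-s},\zeta)\,ds\le\pi^2,\qquad \int_{s_1}^\infty G(e^{-s},\zeta)\,ds\le\frac{\pi^2}2\Big(\frac{e^{-s_1}}{|\zeta|}\Big)^{1/2}\ \text{ if }|\zeta|\ge e^{-s_1}.\tag{3}$$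

*Proof.* Write $w=\sqrt z$ and $\omega=\sqrt\zeta=|\omega|e^{i\psi}$. Expanding the logarithms, for $|w|<|\omega|$,
$$G=\log\Big|1+\frac w{\bar\omega}\Big|-\log\Big|1-\frac w\omega\Big|=\sum_{l\ge1}\frac1l\operatorname{Re}\Big[(-1)^{l+1}\Big(\frac w{\bar\omega}\Big)^l+\Big(\frac w\omega\Big)^l\Big],$$
and for $|w|>|\omega|$ similarly $G=\sum_{l\ge1}\frac1l\operatorname{Re}[(-1)^{l+1}(\bar\omega/w)^l+(\omega/w)^l]$.

On the circle, $w=\sqrt b\,e^{i\theta/2}$, and $\int_{-\pi}^\pi e^{\pm il\theta/2}d\theta=\frac4l\sin\frac{l\pi}2$, which vanishes for even $l$. For odd $l$ the two terms in the bracket contribute with the same sign. So for $q<1$, in both cases,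
$$\int_{-\pi}^\pi G(be^{i\theta},\zeta)\,d\theta=\sum_{l\ \mathrm{odd}}\frac8{l^2}q^l\cos(l\psi)\sin\frac{l\pi}2\le8q\sum_{l\ \mathrm{odd}}\frac1{l^2}=\pi^2q,$$
because $\sum_{l\ \mathrm{odd}}l^{-2}=\pi^2/8$. For $b=|\zeta|$ let $b'\to b$ with $b'\ne b$; since $G\ge0$, Fatou's lemma gives the bound $\pi^2$.

On the positive axis, $w=\sqrt x$ is real, the terms with even $l$ cancel, and $G(x,\zeta)=\sum_{l\ \mathrm{odd}}\frac2lq^l\cos l\psi$ with $q$ as above for $b=x$. If $x=e^{-s}$ and $\sigma=-\log|\zeta|$, then $q=e^{-|s-\sigma|/2}$. Termwise integration (absolutely convergent) gives at most $\sum_{l\ \mathrm{odd}}\frac2l\cdot\frac4l=\pi^2$ over the whole line. If $\sigma\le s_1$, over $[s_1,\infty)$ it gives at most $\sum_{l\ \mathrm{odd}}\frac2l\cdot\frac2l\,e^{-l(s_1-\sigma)/2}\le\frac{\pi^2}2e^{-(s_1-\sigma)/2}$, which is (3). $\square$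

## 5. The error as an analytic function on the slit plane

Let $K\ge2$. Let $r\in\mathcal R_{MN}$ be a best approximant of $x^\beta$ on $[0,1]$, reduced, hence pole-free on $[0,1]$, and put
$$\varepsilon=e_{MN},\qquad L=\log(1/\varepsilon).$$
We want an upper bound for $L$. Since $x^\beta$ is not rational ($\beta\notin\mathbb N$), $\varepsilon>0$. Since $e_{00}=\frac12$, we have $\varepsilon\le\frac12$, and $r\not\equiv0$.

To treat both shapes of the table at once, we arrange that the numerator is the one with the larger degree: if $M\ge N$, let $R=r$, $\gamma=\beta$; if $M<N$, let $R=1/r$, $\gamma=-\beta$. In both cases $R=P/Q$ is real and reduced with $\deg P\le K$ and $\deg Q\le k$. Put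
$$g(z)=R(z)-z^\gamma\quad(z\in\Omega,\ \text{principal branch}),\qquad\tilde F(\zeta)=P(e^\zeta)-Q(e^\zeta)e^{\gamma\zeta}.$$
Here $\tilde F$ is entire and $g(e^\zeta)=\tilde F(\zeta)/Q(e^\zeta)$ for $|\operatorname{Im}\zeta|<\pi$. Where $Q(e^\zeta)=0$ we have $\tilde F=P(e^\zeta)\ne0$. So the zeros $\zeta_j$ of $g$ in $\Omega$ correspond, with multiplicity, to the zeros of $\tilde F$ in the strip $|\operatorname{Im}\zeta|<\pi$. Let
$$\nu(t)=\#\{j:|\zeta_j|<e^t\}\quad\text{(with multiplicity)},\qquad\tau_j=\log|\zeta_j|.$$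
Note that $|\sin\pi\gamma|=|\sin\pi\beta|\ne0$.

*Example.* For $\beta=\frac12$ and $r=x+\frac18$ (Section 1), $g=w^2-w+\frac18$ with $w=\sqrt z$. Its two roots $w=\frac12(1\pm\frac1{\sqrt2})$ are positive, so $g$ has exactly two zeros in $\Omega$.

**Lemma 4 (zero count).** $\tilde F$ has finitely many zeros in the strip $|\operatorname{Im}\zeta|\le\pi$, none of them on $\operatorname{Im}\zeta=\pm\pi$. For $t$ such that $\tilde F$ has no zero with $\operatorname{Re}\zeta=t$ in the strip, let $\Delta(t)$ be the change of $\arg\tilde F(t+i\theta)$ as $\theta$ runs from $-\pi$ to $\pi$. Then, for all but finitely many $t$,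
$$\nu(t)\le\frac1{2\pi}\Delta(t)+\beta+k+1,\qquad\nu(\infty)\le K+k+1+2\beta\le CK.\tag{4}$$

*Proof.* **Step 1: the horizontal sides.** We bound the argument change on $\operatorname{Im}\zeta=\pm\pi$, where realness of $P,Q$ helps. There
$$\operatorname{Im}\tilde F(\tau\pm i\pi)=\mp\sin(\pi\gamma)\,e^{\gamma\tau}\,Q(-e^\tau).$$
This vanishes only where $-e^\tau$ is one of the at most $k$ negative zeros of $Q$, and there $\tilde F=P\ne0$. So $\tilde F\ne0$ on these lines. Between consecutive zeros of $\operatorname{Im}\tilde F$ the values of $\tilde F$ lie in an open half plane. So on any segment of either line $\arg\tilde F$ changes by at most $\pi(k+1)$ in absolute value.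

**Step 2: the far ends.** We find $\Delta(t)$ as $t\to\pm\infty$. As $\operatorname{Re}\zeta\to-\infty$, the two terms of $\tilde F$ behave like $a_1e^{i_1\zeta}$ and $a_2e^{(i_2+\gamma)\zeta}$ with $i_1=\mathrm{ord}_0P$, $i_2=\mathrm{ord}_0Q$. Since $\gamma\notin\mathbb Z$ the exponents differ, so one term dominates, uniformly in the strip. The same holds as $\operatorname{Re}\zeta\to+\infty$ with $\deg P$ and $\deg Q+\gamma$. Hence there are finitely many zeros in the strip, and
$$\Delta(t)\to2\pi\min(\mathrm{ord}_0P,\mathrm{ord}_0Q+\gamma)\ge-2\pi\beta\quad(t\to-\infty),$$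
$$\Delta(t)\to2\pi\max(\deg P,\deg Q+\gamma)\le2\pi(K+\beta)\quad(t\to+\infty).$$

**Step 3: the argument principle.** We put the sides together. On $[\tau_0,t]\times[-\pi,\pi]$ with $\tau_0$ very negative,
$$2\pi\nu(t)\le\Delta(t)-\Delta(\tau_0)+2\pi(k+1).$$
Let $\tau_0\to-\infty$ and use $-\lim\Delta(\tau_0)\le2\pi\beta$. This is the first part of (4). Letting $t\to\infty$ gives the second. $\square$

**Lemma 5 (pointwise lower bound).** For $z\in\Omega$,
$$\log|g(z)|\ge\gamma\log|z|+\log|\sin\pi\beta|-\sum_jG(z,\zeta_j).\tag{5}$$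

In the example this can be seen directly. With $w=\sqrt z$ and roots $w_1,w_2>0$, (5) says $|w+w_1||w+w_2|\ge|w|$. Indeed $w^2+w+\frac18=w\,(w+1+\frac1{8w})$, and the bracket has real part at least $1$ when $\operatorname{Re}w>0$.

*Proof.* We apply the minimum principle to
$$v=\log|g|-\gamma\log|z|-\log|\sin\pi\beta|+\sum_jG(\cdot,\zeta_j).$$
It is superharmonic in $\Omega$: the zeros of $g$ are cancelled by the Green functions, and at the poles of $g$ we have $v=+\infty$. Now check the boundary, remembering $G\ge0$.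

At $x<0$, $R(x)$ is real or $\infty$, so the boundary values of $g$ from either side satisfy $|g_\pm(x)|\ge|\operatorname{Im}x_\pm^\gamma|=|\sin\pi\beta|\,|x|^\gamma$, and $\liminf v\ge0$. At $0$, $R(z)\sim az^i$ with $a\ne0$ and $i\in\mathbb Z$, so $i\ne\gamma$. Then $|g||z|^{-\gamma}\to\infty$ if $i<\gamma$ and $\to1$ if $i>\gamma$. Since $-\log|\sin\pi\beta|\ge0$, $\liminf v\ge0$ in both cases. At $\infty$ the argument is the same with the two cases exchanged. Hence $v\ge0$. $\square$

**Lemma 6 (small error needs much Green mass).** Let $C_4=\log2+\log\frac1{|\sin\pi\beta|}$. If $x=e^{-s}\in(0,1]$ and $x^\beta\ge2\varepsilon$, then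
$$\sum_jG(e^{-s},\zeta_j)\ge L-\beta s-C_4.\tag{6}$$

*Proof.* If $\gamma=\beta$, then $|g(x)|\le\varepsilon$, and (5) gives $\sum_jG\ge-\beta s+\log|\sin\pi\beta|+L$. If $\gamma=-\beta$, then $r(x)\ge x^\beta-\varepsilon\ge\frac12x^\beta$, so
$$|g(x)|=\frac{|x^\beta-r(x)|}{r(x)x^\beta}\le2\varepsilon x^{-2\beta}=2e^{-L+2\beta s},$$
and (5) gives $\sum_jG\ge\beta s+\log|\sin\pi\beta|-\log2+L-2\beta s$. Both imply (6). $\square$

## 6. The bound $\sqrt{(1+c)/2}$ from the total number of zeros

The natural first move is to integrate (6) over all admissible $s$. If $L>C_4$ and $0\le s\le(L-C_4)/\beta$, then $x^\beta=e^{-\beta s}\ge\varepsilon e^{C_4}\ge2\varepsilon$, so (6) applies. The left side integrates to at most $\pi^2$ per zero by (3), and the right side to $(L-C_4)^2/(2\beta)$. With (4),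
$$\frac{(L-C_4)^2}{2\beta}\le\pi^2\nu(\infty)\le\pi^2(K+k+1+2\beta),\qquad\text{so}\qquad L\le C_4+\pi\sqrt{2\beta(K+k+1+2\beta)} .$$
Along $N_c$ we have $2\beta=\alpha$ and $K+k\sim\frac12(m+n)\sim\frac12(1+c)n$, so
$$\limsup_{(m,n)\in N_c}\frac{-\log E_{mn}}{\pi\sqrt{\alpha n}}\le\sqrt{\frac{1+c}2} .$$
For $c=1$ this is the right answer. For $c=4$ it gives $\sqrt{2.5}\approx1.58$, where Theorem A claims $1$.

The loss is not in the total count. If $r$ has exact degrees $M$ and $N$, the alternation theorem gives $M+N+2$ points of $[0,1]$ where the error is $\pm\varepsilon$ with alternating signs, so $g$ does have at least $M+N+1=K+k+1$ zeros in $(0,1)$, as in Section 1. The loss is in charging the full $\pi^2$ to every zero. By (3), a zero with $|\zeta|$ near $1$ contributes only $O(e^{-s_1/2})$ to the integral over $s\ge s_1$, so even $K$ such zeros are harmless once $s_1\ge2\log K$. Starting the integration at $s_1\approx2\log K$ costs only $\beta s_1\approx2\beta\log K$ in the final bound for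 $L$, which is negligible against $\sqrt n$ along a ray. So Theorem A will follow if we can show:

* below the scale $|z|\approx K^{-2}$ there are essentially at most $2k$ zeros;
* at the scales between $K^{-2}$ and $1$ the zeros are not too many.

The reason to expect this is that the surplus $K-k$ sits in the pole of $R$ at $\infty$, and the Green function of $\hat{\mathbb C}\setminus[a,1]$ with pole at $\infty$ is only $O(\sqrt a)$ on $|z|=a$. A pole of order $K$ at infinity is not felt when $K\sqrt a\le1$. The next section makes this quantitative.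

## 7. Counting zeros scale by scale

The tool is the circular mean
$$U(t)=\int_{-\pi}^\pi\log|g(e^{t+i\theta})|\,d\theta .$$
We show that $U$ grows at rate at least $2\pi(\nu-2k-O(1))$ and that over long windows it cannot grow much. So $\nu$ cannot be much larger than $2k$.

**Step 1: growth of $U$.** We show that $U$ is locally absolutely continuous and that, off finitely many $t$,
$$U'(t)\ge2\pi(\nu(t)-\kappa),\qquad\kappa:=2k+1+\beta.\tag{7}$$
Write $U(t)=\int\log|\tilde F(t+i\theta)|\,d\theta-\int\log|Q(e^{t+i\theta})|\,d\theta$. Near any closed segment $\{t_0\}\times[-\pi,\pi]$, $\tilde F$ is a finite product of factors $\zeta-\zeta_0$ times a zero-free analytic function. Each function $t\mapsto\int_{-\pi}^{\pi}\log|t+i\theta-\zeta_0|\,d\theta$ is continuous, and for $t\ne\operatorname{Re}\zeta_0$ its derivative $\int_{-\pi}^{\pi}\frac{t-\operatorname{Re}\zeta_0}{|t+i\theta-\zeta_0|^2}d\theta$ is at most $\pi$ in absolute value. So the first term is locally Lipschitz. Off finitely many $t$ its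 derivative is, by the Cauchy–Riemann equations, $\int\partial_t\log|\tilde F|\,d\theta=\int\partial_\theta\arg\tilde F\,d\theta=\Delta(t)$. For the second term, (1) shows that each zero $w$ of $Q$ contributes $2\pi\max(t,\log|w|)$. So this term is Lipschitz, with derivative $2\pi\#\{\text{zeros of }Q\text{ in }|z|<e^t\}\le2\pi k$ off finitely many $t$. With (4),
$$U'(t)\ge\Delta(t)-2\pi k\ge2\pi(\nu(t)-\beta-k-1)-2\pi k .$$

**Step 2: $U$ from below.** We integrate the pointwise bound (5) over the circle $|z|=e^t$. First, for every $t$,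
$$\frac12\int_t^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau=\sum_j\frac12\int_{\max(t,\tau_j)}^\infty e^{-(\tau-t)/2}d\tau=\sum_{\tau_j\le t}1+\sum_{\tau_j>t}e^{-(\tau_j-t)/2}.\tag{8}$$
This is at least $\sum_je^{-|t-\tau_j|/2}$. Since $q=e^{-|t-\tau_j|/2}$ in (2), (5) gives
$$U(t)\ge-2\pi\beta|t|-C-\frac{\pi^2}2\int_t^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau.\tag{9}$$

**Step 3: $U$ from above.** We show that if $a=e^{t'}\le\frac12$ and $a^\beta\ge2\varepsilon$, then
$$U(t')\le C\big(1+k+|t'|+Ke^{t'/2}\big).\tag{10}$$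
Let $I=[a,1]$. On $I$ we have $|r|\le1+\frac12\le2$ and $r\ge x^\beta-\varepsilon\ge\frac12x^\beta>0$. So in both cases $R$ has no pole on $I$, and $|R|\le2a^{-\beta}$ there. Let $g_I$ be the Green function of $\hat{\mathbb C}\setminus I$ and let $w_j$ be the poles of $R$ in $\hat{\mathbb C}$ with multiplicity: at most $k$ finite ones, and $\infty$ with order at most $K$. The function $\log|R|-\sum_jg_I(\cdot,w_j)$ is subharmonic off $I$, so by the maximum principle
$$\log|R|\le\log2+\beta|t'|+\sum_jg_I(\cdot,w_j).$$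
On $|z|=a$ also $|z|^\gamma\le a^{-\beta}$, hence $|g|\le3a^{-\beta}\exp\big(\sum_jg_I(\cdot,w_j)\big)$ there. It remains to integrate the Green functions over $|z|=a$.

*Finite poles: each costs $O(1)$.* Since $a\le\frac12$, $I\supset[a,2a]$. So $g_I\le g_{[a,2a]}$, where $g_{[a,2a]}$ and $g_{[1,2]}$ denote Green functions of the complements, and by scaling
$$\int_{-\pi}^\pi g_I(ae^{i\theta},w)\,d\theta\le h(w/a),\qquad h(w)=\int_{-\pi}^\pi g_{[1,2]}(e^{i\theta},w)\,d\theta .$$
A finite pole $w$ of $R$ is not in $I\supset[a,2a]$, so $w/a\notin[1,2]$. For finite $z,w\notin[1,2]$, with $\omega_w$ the harmonic measure of $[1,2]$ seen from $w$,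
$$g_{[1,2]}(z,w)=-\log|z-w|+\int\log|z-\xi|\,d\omega_w(\xi)+g_{[1,2]}(w,\infty).$$
Indeed, for fixed $z$ the function $w\mapsto\log|z-w|-g_{[1,2]}(w,\infty)+g_{[1,2]}(w,z)$ is harmonic in $\hat{\mathbb C}\setminus[1,2]$, because the singularities at $w=z$ and $w=\infty$ cancel, and it has the continuous boundary values $\log|z-\xi|$. Now integrate over $|z|=1$ (the single point $z=1$ does not matter) and use (1); in the middle term $\log^+|\xi|\le\log2$. This gives
$$h(w)\le2\pi\big(-\log^+|w|+\log2+g_{[1,2]}(w,\infty)\big)\le2\pi\log22,$$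
because $g_{[1,2]}(w,\infty)\le\log(2|2w-3|+1)\le\log(4|w|+7)\le\log11+\log^+|w|$.

*The pole at $\infty$: each order costs $O(\sqrt a)$.* For $|z|=a$ put $\xi=\frac{2z-1-a}{1-a}$, so that $I$ becomes $[-1,1]$. Then $|\xi+1|=\frac{|2z-2a|}{1-a}\le8a$, and $\xi^2-1=(\xi+1)(\xi+1-2)$ gives $|\xi^2-1|\le64a^2+16a$. Hence
$$g_I(z,\infty)=\log|\xi+\sqrt{\xi^2-1}|\le\log\big(1+8a+\sqrt{16a+64a^2}\big)\le8a+\sqrt{16a+64a^2}\le13\sqrt a\qquad(a\le\tfrac12).$$

Adding up, $U(t')\le2\pi\log3+2\pi\beta|t'|+2\pi k\log22+26\pi K\sqrt a$, which is (10).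

**Step 4: the key inequality.** We compare the two ends of a window of length $A$. Let
$$t'\le-\log2,\qquad e^{\beta t'}\ge2\varepsilon,\qquad A\ge\pi,\qquad t=t'-A .$$
Then
$$(2\pi A-\pi^2)\,\nu(t)\le2\pi\kappa A+C\big(1+k+|t|+Ke^{t'/2}\big)+\frac{\pi^2}2\int_{t'}^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau.\tag{11}$$
To see this, integrate (7) over $[t,t']$, and use (10) at $t'$, (9) at $t$, and $|t'|\le|t|$:
$$2\pi\int_t^{t'}(\nu-\kappa)\,d\tau\le C\big(1+k+|t|+Ke^{t'/2}\big)+\frac{\pi^2}2\int_t^\infty e^{-(\tau-t)/2}\nu(\tau)\,d\tau .$$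
Move the part of the last integral over $[t,t']$ to the left. There $2\pi-\frac{\pi^2}2e^{-(\tau-t)/2}>0$ (as $\frac{\pi^2}2<2\pi$) and $\nu(\tau)\ge\nu(t)$. The weight integrates to $2\pi A-\pi^2(1-e^{-A/2})\ge2\pi A-\pi^2>0$. This is (11).

## 8. Below the scale $K^{-2}$ there are about $2k$ zeros

If $A$ is large, the first term on the right of (11), divided by $2\pi A-\pi^2$, is about $\kappa\approx2k$, and the middle term is small after division. The obstacle is the last integral: it contains $\nu$ at larger scales, about which we know so far only $\nu\le CK$. So we first need a rough bound at all scales between $K^{-2}$ and $1$. The size suggested by the term $Ke^{t'/2}$ in (11) is $\nu(\tau)\lesssim k+\log K+Ke^{\tau/2}$. But feeding $Ke^{\tau/2}$ into the last integral produces $\int e^{-v/2}e^{v/2}dv=\infty$. We therefore give up a little in the exponent.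

Fix $d\in(0,\frac16]$ and put
$$x_d=\frac2{1-2d}\in(2,3],\qquad t_a=-x_d\log K\le-2\log2,\qquad\Phi(\tau)=k+\log K+Ke^{(\frac12-d)\tau}.$$
In this section assume
$$e^{\beta t_a}\ge2\varepsilon .\tag{12}$$
(If this fails, then $L\le\beta x_d\log K+\log2$, which is more than we shall need.) Because $K\ge2$ we have $1\le2\log K$. Also, for all $t$ and all $v\ge0$,
$$\Phi(t+v)\le e^{(\frac12-d)v}\Phi(t).\tag{13}$$

**Lemma 7 (a priori bound).** Under (12), $S:=\sup_{\tau\ge t_a}\nu(\tau)/\Phi(\tau)\le C_d$.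

*Proof.* The plan is to use (11) with a fixed window to bound $\nu/\Phi$ by $C_d+\frac12S$. First, $S<\infty$, since $\nu$ is bounded and $\Phi\ge\log2$. Choose $A_0=A_0(d)\ge\pi$ with $\frac{\pi^2}{2d}e^{-dA_0}\le\frac12$.

If $\tau\ge-\log2-A_0$, then $\nu(\tau)\le CK\le C_d\Phi(\tau)$ by (4).

If $t_a\le t\le-\log2-A_0$, apply (11) with $A=A_0$ and $t'=t+A_0$. This is allowed, since $t'\le-\log2$ and $e^{\beta t'}\ge e^{\beta t_a}\ge2\varepsilon$. Here $|t|\le3\log K$, and $Ke^{t'/2}=e^{A_0/2}Ke^{t/2}\le e^{A_0/2}Ke^{(\frac12-d)t}$ because $t<0$. Thus the first two terms on the right of (11) are at most $C_d\Phi(t)$. By (13) the last term is at most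
$$\frac{\pi^2}2S\,\Phi(t)\int_{A_0}^\infty e^{-v/2}e^{(\frac12-d)v}\,dv=\frac{\pi^2}{2d}e^{-dA_0}S\,\Phi(t)\le\frac12S\,\Phi(t).$$
As $2\pi A_0-\pi^2\ge1$, we get $\nu(t)\le(C_d+\frac S2)\Phi(t)$.

Together, $S\le\max(C_d,\,C_d+\frac S2)$. Since $S<\infty$, this gives $S\le2C_d$. $\square$

**Lemma 8 (sharp count).** Under (12), for all $A\ge\pi$,
$$\nu(t_a-A)\le2k+C_d\Big(1+\frac{k+\log K}A\Big),\tag{14}$$
with $C_d$ independent of $A$.

*Proof.* We apply (11) once more, now with $t'=t_a$, $t=t_a-A$ and a free window length $A$; this is allowed by (12). The point of the choice of $t_a$ is that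
$$Ke^{t_a/2}=K^{1-x_d/2}\le1,\qquad Ke^{(\frac12-d)t_a}=K\cdot K^{-1}=1,\qquad\Phi(t_a)=k+\log K+1 .$$
By Lemma 7 and (13), the last term of (11) is at most
$$\frac{\pi^2}2e^{-A/2}S\,\Phi(t_a)\int_0^\infty e^{-dv}\,dv\le C_de^{-A/2}(k+\log K+1).$$
Also $|t|\le3\log K+A$. Since $A\ge\pi$, we have $2\pi A-\pi^2\ge\pi A$ and $\frac{2\pi A}{2\pi A-\pi^2}\le1+\frac\pi A$. Dividing (11) by $2\pi A-\pi^2$,
$$\nu(t_a-A)\le(2k+1+\beta)\Big(1+\frac\pi A\Big)+\frac{C(1+k+\log K+A)}{\pi A}+\frac{C_d(k+\log K+1)}{\pi A},$$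
and (14) follows. $\square$

## 9. The lower bound for $e_{MN}$ and the proof of Theorem A

**Proposition 9.** Let $d\in(0,\frac16]$ and $x_d=\frac2{1-2d}$. For all $A\ge\pi$ and all $M,N$ with $K\ge2$,
$$\log\frac1{e_{MN}}\le\beta x_d\log K+2\beta A+C+2\pi\sqrt\beta\,\Big(k+C_d\Big(1+\frac{k+\log K}A\Big)\Big)^{1/2}.$$

*Proof.* We repeat the integration of Section 6, starting below the scale $e^{t_a}$. If (12) fails, then $L\le\beta x_d\log K+\log2$ and we are done. So assume (12). Put
$$t_1=t_a-2A,\qquad s_1=-t_1=x_d\log K+2A .$$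
If $L-C_4\le\beta s_1$, we are done. Otherwise integrate (6) over $s\in[s_1,(L-C_4)/\beta]$, where $x^\beta\ge\varepsilon e^{C_4}\ge2\varepsilon$. The right side gives $(L-C_4-\beta s_1)^2/(2\beta)$. For the left side we split the zeros.

**Step 1: zeros with $|\zeta_j|<e^{t_a-A}$.** These are the zeros that count fully. There are $\nu(t_a-A)$ of them, and by (3) each contributes at most $\pi^2$.

**Step 2: the remaining zeros.** We show that their total effect is small. They satisfy $|\zeta_j|\ge e^{t_a-A}\ge e^{-s_1}$. By the second part of (3), then $e^{t_1/2}=e^{-A/2}e^{(t_a-A)/2}$ and (8) at the point $t_a-A$, they contribute at most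
$$\frac{\pi^2}2\sum_{|\zeta_j|\ge e^{t_a-A}}\Big(\frac{e^{t_1}}{|\zeta_j|}\Big)^{1/2}\le\frac{\pi^2}4e^{-A/2}\int_{t_a-A}^\infty e^{-(\tau-t_a+A)/2}\nu(\tau)\,d\tau .$$
On $[t_a-A,t_a]$ we have $\nu\le\nu(t_a)\le S\Phi(t_a)$, and this part of the integral is at most $2S\Phi(t_a)$. Beyond $t_a$, $\nu\le S\Phi$, and by (13) this part is at most $e^{-A/2}S\Phi(t_a)/d$. By Lemma 7 the total contribution is at most $C_de^{-A/2}(k+\log K+1)$.

**Step 3: solving for $L$.** With (14) and $e^{-A/2}\le C/A$,
$$\frac{(L-C_4-\beta s_1)^2}{2\beta}\le\pi^2\Big[2k+C_d\Big(1+\frac{k+\log K}A\Big)\Big].$$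
Take square roots and insert $\beta s_1=\beta x_d\log K+2\beta A$; note $\pi\sqrt{2\beta}\cdot\sqrt2=2\pi\sqrt\beta$. $\square$

**Consequence.** As $K\to\infty$, with any $k\le K$,
$$\limsup_{K\to\infty}\frac{\log(1/e_{MN})-2\pi\sqrt{\beta k}-2\beta\log K}{\sqrt k+\log K}\le0.\tag{15}$$
To see this, put $X=\sqrt k+\log K$ and use
$$\Big(k+C_d\Big(1+\frac{k+\log K}A\Big)\Big)^{1/2}\le\sqrt k\Big(1+\frac{C_d}A\Big)+\sqrt{C_d}+\sqrt{\frac{C_d\log K}A}$$
in Proposition 9. For fixed $A$ and $d$, as $K\to\infty$ we have $X\ge\log K\to\infty$ and $\sqrt{\log K}/X\to0$, so the limsup in (15) is at most $\beta(x_d-2)+2\pi\sqrt\beta\,C_d/A$. Let first $A\to\infty$ and then $d\to0$, so that $x_d\to2$.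

**Proof of Theorem A.** Along $N_c$, $m,n\to\infty$, $k=\lfloor\min(m,n)/2\rfloor$, and $\log K=o(\sqrt k)$. Since $\beta k=\frac\alpha2k$, we have $2\pi\sqrt{\beta k}\sim\pi\sqrt{\alpha\min(m,n)}$. So Lemma 2 and (15) give
$$\limsup\frac{-\log E_{mn}}{\pi\sqrt{\alpha n}}\le\lim\sqrt{\frac{\min(m,n)}n}=\min(1,\sqrt c).$$
Conversely, the upper estimate of Theorem 1 gives $\liminf\ge\underline c$ for every $\underline c<\min(1,\sqrt c)$, so $\liminf\ge\min(1,\sqrt c)$. Hence the limit exists and equals $\min(1,\sqrt c)$. $\square$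

The second half of this proof can also be taken from Proposition 13 below, without Theorem 1.

## 10. A Blaschke product that is small against $u^\beta$

For Theorem B we need approximants that gain the factor $e^{-2\pi\sqrt{\beta k}}$ from the $k$ common degrees and the factor $K^{-2\beta}$ from the surplus. The first factor comes from the following lemma. The numerology is the same as before. We want points $x_j=e^{-s_j}$ whose bumps $\ell(s-s_j)$, $\ell(s)=\log\coth\frac{|s|}4$, satisfy $2\sum_j\ell(s-s_j)\ge L-\beta s$. Since $\int\ell=\pi^2$, a slowly varying density $\rho$ of points gives $\sum_j\ell(s-s_j)\approx\pi^2\rho(s)$. So take $\rho(s)=(L-\beta s)/(2\pi^2)$ on $[0,L/\beta]$. Its mass is $\frac{L^2}{4\pi^2\beta}$, and $\frac{L^2}{4\pi^2\beta}=k$ means $L=2\pi\sqrt{\beta k}$. Near $s=0$ the bumps need room to the left, which is what the $\Lambda$ below is for.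

**Lemma 10.** For $L\ge1$ let $\Lambda=2\log(L+2)$. There is $L_0(\beta)$ such that for $L\ge L_0$ there are distinct $x_1,\dots,x_{N_1}>0$ with $1\le N_1\le\frac{(L+\beta\Lambda)^2}{4\pi^2\beta}$ such that $B(w)=\prod_j\frac{w-\sqrt{x_j}}{w+\sqrt{x_j}}$ satisfies
$$\varepsilon_1:=\sup_{0<u\le1}u^\beta B(\sqrt u)^2\le e^{-L+C\log(L+2)}.$$

*Proof.* **Step 1: logarithmic variables.** We turn the product into a sum. With $u=e^{-s}$ and $x_j=e^{-s_j}$, each factor of $B(\sqrt u)$ is $\tanh\frac{s_j-s}4$, so $B(\sqrt u)^2=\exp(-2\sum_j\ell(s-s_j))$. The function $\ell$ is even and decreasing in $|s|$. From $\log\coth y=2\sum_{l\ \mathrm{odd}}\frac1le^{-2ly}$ we get $\int_{\mathbb R}\ell=8\int_0^\infty\log\coth y\,dy=8\sum_{l\ \mathrm{odd}}l^{-2}=\pi^2$.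

**Step 2: the points.** We discretize the density. Let $h(\tau)=(L-\beta\tau)_+$, and let $\rho=h/(2\pi^2)$ on $[-\Lambda,L/\beta]$, $\rho=0$ elsewhere. Its mass is $\Theta=\frac{(L+\beta\Lambda)^2}{4\pi^2\beta}$. Let $N_1=\lfloor\Theta\rfloor$, which is at least $1$ for $L\ge L_0$. Put $s_0=-\Lambda$, define $s_j$ by $\int_{-\Lambda}^{s_j}\rho=j$ for $1\le j\le N_1$, and put $s_{N_1+1}=L/\beta$. The $s_j$ with $1\le j\le N_1$ are distinct, since $\rho>0$ on $[-\Lambda,L/\beta)$.

**Step 3: sum against integral.** We show that $\sum_j\ell(s-s_j)$ is nearly at least $\int\rho(\tau)\ell(s-\tau)\,d\tau$. Let $s\in[0,L/\beta]$. Since $\ell$ is monotone and each interval $[s_j,s_{j+1}]$ has $\rho$-mass at most $1$,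
$$\int_{s_j}^{s_{j+1}}\rho(\tau)\ell(\tau-s)\,d\tau\le\ell(s_j-s)\quad(s_j\ge s,\ 1\le j\le N_1),$$
$$\int_{s_{j-1}}^{s_j}\rho(\tau)\ell(s-\tau)\,d\tau\le\ell(s-s_j)\quad(s_j<s,\ 1\le j\le N_1).$$
These intervals cover $[-\Lambda,L/\beta]$ except the gap $[s_i,s_{i+1}]$ with $s_i<s\le s_{i+1}$. So
$$\sum_j\ell(s-s_j)\ge\int\rho(\tau)\ell(s-\tau)\,d\tau-\int_{s_i}^{s_{i+1}}\rho(\tau)\ell(s-\tau)\,d\tau .$$
In the gap the mass is at most $1$ and $\rho\le\rho_{\max}=\frac{L+\beta\Lambda}{2\pi^2}$, where $\rho_{\max}\ge\frac12$ for $L\ge L_0$. The integral over the gap is largest when this mass is packed with density $\rho_{\max}$ around the peak of $\ell$. Since $\ell(v)=\log\big(1+\frac2{e^{v/2}-1}\big)\le\log(1+\frac4v)\le\log\frac5v$ for $0<v\le1$, it is at most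
$$2\rho_{\max}\int_0^{1/(2\rho_{\max})}\log\frac5v\,dv=\log(10\rho_{\max})+1 .$$

**Step 4: the integral.** We bound $\int\rho(\tau)\ell(s-\tau)\,d\tau$ from below by convexity. Since $h$ is convex and $\ell$ is even,
$$\int_{\mathbb R}h(\tau)\ell(s-\tau)\,d\tau=\int_{\mathbb R}\frac{h(s-v)+h(s+v)}2\,\ell(v)\,dv\ge\pi^2h(s).$$
The part over $\tau<-\Lambda$ must be removed. We have $\ell(v)\le3e^{-v/2}$ when $e^{-v/2}\le\frac12$, because $\log\frac{1+y}{1-y}\le3y$ for $0\le y\le\frac12$; and $e^{-\Lambda/2}=\frac1{L+2}\le\frac13$. As $s\ge0$, that part is at most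
$$3\int_\Lambda^\infty(L+\beta v)e^{-v/2}\,dv=3(2L+2\beta\Lambda+4\beta)e^{-\Lambda/2}\le C .$$

**Step 5: conclusion.** Combining Steps 3 and 4, $2\sum_j\ell(s-s_j)\ge h(s)-C\log(L+2)$ for $0\le s\le L/\beta$. Since $\beta s+h(s)=L$ there, $u^\beta B(\sqrt u)^2\le e^{-L+C\log(L+2)}$. For $s>L/\beta$, simply $u^\beta B^2\le u^\beta\le e^{-L}$. $\square$

## 11. Rational approximants of $u^\beta$ whose error vanishes at $u=1$

To exploit the surplus we shall substitute $u=\frac x{x+\delta}$ with a small $\delta$ of size about $K^{-2}$ (up to logarithms and $L$), write $x^\beta=u^\beta(x+\delta)^\beta$, approximate $u^\beta$ rationally, and approximate $(x+\delta)^{\pm\beta}$ by a polynomial that uses up the surplus. If we only know that the error in $u^\beta$ is at most $\varepsilon'$, this proves only an error bound $\varepsilon'(x+\delta)^\beta$, which near $x=1$ is no better than $\varepsilon'$: nothing is gained. But $1-u=\frac\delta{x+\delta}$. So if the error in $u^\beta$ is at most $\varepsilon'(1-u)^\beta$,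 the product is at most $\varepsilon'\delta^\beta$ for all $x$, and $\delta^\beta\approx K^{-2\beta}$ is the factor we want. This is why we ask for an error that vanishes at $u=1$.

**Lemma 11.** Let $J=\lfloor\beta\rfloor+1$, and let $N_1,x_j,B,\varepsilon_1$ be as in Lemma 10. There is a rational function $R_1$ with numerator degree at most $N_1+2J-1$ and denominator of degree $N_1$ without zeros on $[0,1]$, such that
$$|u^\beta-R_1(u)|\le4\varepsilon_1(1-u)^\beta\qquad(0\le u\le1).\tag{16}$$

*Proof.* **Step 1: splitting off the behavior at $u=1$.** We write $u^\beta$ as a polynomial plus $u^J(1-u)^J$ times a Stieltjes integral. Since $\beta-J\in(-1,0)$, the substitution $t=us$ shows that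
$$u^\beta=c_\beta u^JS(u),\qquad S(u)=\int_0^\infty\frac{t^{\beta-J}}{u+t}\,dt,\qquad c_\beta>0 .$$
With $y=\frac{1-u}{1+t}$ we have $1-y=\frac{u+t}{1+t}$, and $\frac1{1-y}=\sum_{i<J}y^i+\frac{y^J}{1-y}$ gives
$$S=T+(1-u)^JS_J,\qquad T(u)=\sum_{i<J}(1-u)^i\int_0^\infty\frac{t^{\beta-J}}{(1+t)^{i+1}}\,dt,\qquad S_J(u)=\int_0^\infty\frac{d\mu(t)}{u+t},$$
where $d\mu=t^{\beta-J}(1+t)^{-J}dt$. The measure $\mu$ is finite, because $\beta-J>-1$ and $\beta<J\le2J-1$. $T$ is a polynomial of degree at most $J-1$. As $(1+t)^{-J}\le1$, $S_J\le S$ on $u>0$.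

**Step 2: an interpolating approximant of $S_J$.** We approximate $S_J$ with double interpolation at the points $x_j$. Put $\varpi(x)=\prod_j(x-x_j)^2$. On $t\ge0$, $t^{2N_1}/\varpi(-t)$ is bounded, so all integrals below converge. Let $q$ be the real polynomial of degree $N_1$ that is orthogonal to lower degrees:
$$\int q(-t)\,\sigma(-t)\,\frac{d\mu(t)}{\varpi(-t)}=0\qquad\text{whenever }\deg\sigma<N_1 .$$
Its zeros lie in $(-\infty,0)$, by the usual property of orthogonal polynomials. Define
$$p(x)=q(x)S_J(x)-\varpi(x)\int\frac{q(-t)}{x+t}\frac{d\mu(t)}{\varpi(-t)}=\int\frac{q(x)\varpi(-t)-\varpi(x)q(-t)}{x+t}\,\frac{d\mu(t)}{\varpi(-t)} .$$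
In the last integral the numerator vanishes at $x=-t$, so the quotient is a polynomial in $x$ and $t$, of degree at most $2N_1-1$ in $t$. Hence $p$ is a polynomial.

Its degree is at most $N_1-1$. Indeed, as $x\to+\infty$, $q(x)S_J(x)=O(x^{N_1-1})$. Orthogonality applied to $\frac{x^{N_1}-(-t)^{N_1}}{x+t}$ gives
$$\int\frac{q(-t)}{x+t}\frac{d\mu}{\varpi(-t)}=x^{-N_1}\int\frac{q(-t)(-t)^{N_1}}{x+t}\frac{d\mu}{\varpi(-t)}=O(x^{-N_1-1}),$$
and $\varpi(x)=O(x^{2N_1})$.

**Step 3: the error formula.** We make the sign and size of the error visible. Put $R=p/q$ and let $x>0$. Orthogonality applied to $\frac{q(x)-q(-t)}{x+t}$ gives $q(x)\int\frac{q(-t)}{x+t}\frac{d\mu}{\varpi(-t)}=\int\frac{q(-t)^2}{x+t}\frac{d\mu}{\varpi(-t)}$, hence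
$$S_J(x)-R(x)=\varpi(x)\int\frac{q(-t)^2}{q(x)^2}\,\frac{d\mu(t)}{\varpi(-t)(x+t)}\ge0 .$$

**Step 4: an extremal property and a competitor.** We bound the integral without knowing $q$. For fixed $x>0$, $q/q(x)$ minimizes
$$\int\eta(-t)^2\,\frac{d\mu(t)}{\varpi(-t)(x+t)}$$
among polynomials $\eta$ with $\deg\eta\le N_1$ and $\eta(x)=1$. Indeed, $\eta-q/q(x)$ vanishes at $x$, so at $-t$ it equals $(x+t)\sigma(-t)$ with $\deg\sigma<N_1$, and the cross term vanishes by orthogonality. With $w_j=\sqrt{x_j}$, consider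
$$H(w^2)=\frac12\Big[\prod_j(w-w_j)^2+\prod_j(w+w_j)^2\Big].$$
The right side is even in $w$, so $H$ is a polynomial, of degree $N_1$. At $-t$, that is, $w=i\sqrt t$, both products have modulus $\prod_j(t+x_j)$, so $H(-t)^2\le\prod_j(t+x_j)^2=\varpi(-t)$. At $x=w^2$ with $w>0$, $H(x)\ge\frac12\prod_j(w+w_j)^2$, so
$$\frac{\varpi(x)}{H(x)^2}\le4\prod_j\frac{(w-w_j)^2}{(w+w_j)^2}=4B(\sqrt x)^2 .$$
Using $\eta=H/H(x)$ as competitor,
$$0\le S_J(x)-R(x)\le\frac{\varpi(x)}{H(x)^2}\int\frac{H(-t)^2}{\varpi(-t)}\frac{d\mu(t)}{x+t}\le4B(\sqrt x)^2S_J(x).$$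

**Step 5: assembling $R_1$.** Put $R_1(u)=c_\beta u^J\big[T(u)+(1-u)^JR(u)\big]$. On $(0,1]$,
$$|u^\beta-R_1(u)|\le4c_\beta u^J(1-u)^JB(\sqrt u)^2S(u)=4u^\beta(1-u)^JB(\sqrt u)^2\le4\varepsilon_1(1-u)^\beta,$$
since $J\ge\beta$. At $u=0$ both $u^\beta$ and $R_1$ vanish. With common denominator $q$, the numerator has degree at most $N_1+2J-1$. $\square$

## 12. Spending the surplus degrees: the upper bound and Theorem B

**Lemma 12.** Let $L\ge1$, let $D\ge1$ be an integer, and let
$$\sqrt\delta=(8\beta+4)\,\frac{L+\log D+1}D,$$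
assumed $\le1$. Each of the functions $(x+\delta)^{\beta}$, $(x+\delta)^{-\beta}$ can be approximated on $[0,1]$ by a real polynomial of degree at most $D$ with error at most some $\eta\le2\cdot3^\beta e^{-L}\delta^\beta$.

*Proof.* We use Bernstein's theorem: if $f$ is analytic on and inside an ellipse with foci at the ends of the interval, $|f|\le\mathcal M$ there, and $\varrho$ is the sum of the semiaxes divided by the half focal distance, then the Chebyshev expansion truncated at degree $D$ has error at most $2\mathcal M\varrho^{-D}/(\varrho-1)$. Take foci $0,1$ and vertices $-\frac\delta2$, $1+\frac\delta2$. Then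
$$\varrho=1+\delta+\sqrt{2\delta+\delta^2}\ge1+\sqrt\delta\ge e^{\sqrt\delta/2}.$$
On and inside the ellipse, $|z+\delta|\ge\operatorname{Re}z+\delta\ge\frac\delta2$. Since it lies in the disc of center $\frac12$ and radius $\frac{1+\delta}2$, also $|z+\delta|\le1+\frac32\delta\le\frac52$. Hence $|(z+\delta)^{\pm\beta}|\le(3/\delta)^\beta$ there, and the error is at most
$$\eta:=2\cdot3^\beta\,\delta^{-\beta-\frac12}\,e^{-D\sqrt\delta/2}.$$
Since $\sqrt\delta\ge1/D$, $\delta^{-2\beta-\frac12}\le D^{4\beta+1}$. By the choice of $\delta$, $e^{-D\sqrt\delta/2}=e^{-(4\beta+2)(L+\log D+1)}\le e^{-L}D^{-4\beta-2}$. So $\eta=2\cdot3^\beta\delta^\beta\cdot\delta^{-2\beta-\frac12}e^{-D\sqrt\delta/2}\le2\cdot3^\beta\delta^\beta e^{-L}$. $\square$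

**Proposition 13.** For each $\varphi\in(0,\frac12)$ there is $C_\varphi$, depending on $\beta$ and $\varphi$, such that for all sufficiently large $k=\min(M,N)$,
$$-\log e_{MN}\ge2\pi\sqrt{\beta(1-2\varphi)k}+2\beta\log K-C_\varphi-C\log(\sqrt k+\log K+2).$$

*Proof.* **Step 1: parameters.** We split the degrees between the two factors. Take
$$L=2\pi\sqrt{\beta(1-2\varphi)k},\qquad D=\lfloor\varphi K\rfloor,$$
and let $R_1$ be as in Lemma 11 for this $L$. Let $N_2=N_1+2J-1$. For large $k$, $N_1\le\frac{(L+\beta\Lambda)^2}{4\pi^2\beta}=(1-2\varphi)k(1+o(1))$. So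
$$N_2\le(1-\varphi)k\le k,\qquad N_2+D\le(1-\varphi)K+\varphi K=K .$$
With $\delta$ as in Lemma 12 we have $\delta\le1$ for large $k$, since $L=O(\sqrt K)$ and $D\ge\varphi K-1$. Also $\eta\le\frac12\,2^{-\beta}$ for large $k$, since $L\to\infty$.

**Step 2: the approximant.** We combine $R_1$ and the polynomial. Put $u=\frac x{x+\delta}$, so that $1-u=\frac\delta{x+\delta}$ and $x^\beta=u^\beta(x+\delta)^\beta$. Multiplying numerator and denominator by $(x+\delta)^{N_2}$ shows that $R_1(u)$, as a function of $x$, is in $\mathcal R_{N_2N_2}$, without poles on $[0,1]$.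

*Case $M\ge N$.* Let $P_D$ approximate $(x+\delta)^\beta$ with error at most $\eta$. By (16),
$$|R_1P_D-x^\beta|\le|R_1-u^\beta||P_D|+u^\beta|P_D-(x+\delta)^\beta|\le4\varepsilon_1\frac{\delta^\beta}{(x+\delta)^\beta}\big((x+\delta)^\beta+\eta\big)+u^\beta\eta\le4\varepsilon_1\delta^\beta+(4\varepsilon_1+1)\eta .$$
The approximant is in $\mathcal R_{N_2+D,N_2}\subseteq\mathcal R_{MN}$.

*Case $M<N$.* Let $Q_D$ approximate $(x+\delta)^{-\beta}$ with error at most $\eta$. As $(x+\delta)^{-\beta}\ge2^{-\beta}\ge2\eta$, we have $Q_D\ge\frac12(x+\delta)^{-\beta}>0$, and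
$$\Big|\frac{R_1}{Q_D}-x^\beta\Big|\le\frac{|R_1-u^\beta|}{Q_D}+u^\beta\,\frac{|(x+\delta)^{-\beta}-Q_D|}{Q_D\,(x+\delta)^{-\beta}}\le8\varepsilon_1\delta^\beta+2(x+\delta)^{2\beta}\eta\le8\varepsilon_1\delta^\beta+2^{1+2\beta}\eta .$$
The approximant is in $\mathcal R_{N_2,N_2+D}\subseteq\mathcal R_{MN}$.

**Step 3: the size of the error.** We insert the bounds. By Lemma 10, $\varepsilon_1\le e^{-L}(L+2)^C$, and also $\varepsilon_1\le1$. By Lemma 12, $\eta\le Ce^{-L}\delta^\beta$. So in both cases the error is at most $Ce^{-L}\delta^\beta(L+2)^C$, with $\delta^\beta\le CD^{-2\beta}(L+\log D+1)^{2\beta}$. Therefore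
$$-\log e_{MN}\ge L+2\beta\log D-C\log(L+\log D+2)-C .$$
Since $\log D\ge\log K-C_\varphi$, $\log D\le\log K$ and $L\le C\sqrt k$, this is the claim. $\square$

**Proof of Theorem B.** Put $X=\sqrt k+\log K$. Dividing Proposition 13 by $X$ and letting $k\to\infty$,
$$\liminf_{k\to\infty}\frac{-\log e_{MN}-2\pi\sqrt{\beta k}-2\beta\log K}X\ge-2\pi\sqrt\beta\,\big(1-\sqrt{1-2\varphi}\big)$$
for every $\varphi\in(0,\frac12)$. Letting $\varphi\to0$, the liminf is $\ge0$. Since $k\to\infty$ forces $K\to\infty$, (15) gives $\limsup\le0$. So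
$$-\log e_{MN}=2\pi\sqrt{\beta k}+2\beta\log K+o(\sqrt k+\log K)\qquad(k\to\infty).$$
Now $E_{mn}=e_{MN}$ by Lemma 2, and $2\pi\sqrt{\beta k}=\pi\sqrt{2\alpha k}$ with $2k\in\{\min(m,n),\min(m,n)-1\}$. So $2\pi\sqrt{\beta k}=\pi\sqrt{\alpha\min(m,n)}+O(1)$. Likewise $2\beta\log K=\alpha\log\max(m,n)+O(1)$. Finally $X\le\sqrt{\min(m,n)}+\log\max(m,n)$, which tends to infinity, so all errors are of the order claimed. $\square$

**Proof of Corollary C.** Write $\kappa_{mn}=\log\max(m,n)/\sqrt{\min(m,n)}$. In Theorem B the error is of smaller order than the sum of the two positive main terms, so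
$$\frac{-\log E_{mn}}{\pi\sqrt{\alpha\min(m,n)}}=(1+o(1))\Big(1+\frac{\sqrt\alpha}\pi\,\kappa_{mn}\Big).$$
The left side tends to $1+\frac{\sqrt\alpha}\pi\kappa$ in $[1,\infty]$ if and only if $1+\frac{\sqrt\alpha}\pi\kappa_{mn}$ does, that is, if and only if $\kappa_{mn}\to\kappa$. $\square$
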